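# Compact Riemannian manifolds of maximal mean distance are round spheres

## 1. Energy of a measure, extent and mean distance

Let $(X,d)$ be a compact metric space and $\mathcal P(X)$ the set of Borel probability measures on $X$.

**Definition (energy, extent).** For $\mu,\nu\in\mathcal P(X)$, and more generally for finite signed Borel measures, put
$$I(\mu,\nu)=\int_X\int_X d(p,q)\,d\mu(p)\,d\nu(q),\qquad I(\mu)=I(\mu,\mu).$$
The *extent* of $X$ is
$$\operatorname{xt}(X)=\sup_{\mu\in\mathcal P(X)}I(\mu).$$

So $I(\mu)$ is the expected distance of two independent $\mu$-random points, and the extent asks how large this can be made.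

**Example.** Let $X=[0,1]$. Since $|x-y|=\int_0^1|\mathbf 1_{x\le s}-\mathbf 1_{y\le s}|\,ds$, writing $m_s=\mu([0,s])$ we get $I(\mu)=\int_0^1 2m_s(1-m_s)\,ds\le\frac12$. Equality holds for $\mu=\frac12(\delta_0+\delta_1)$, where $m_s=\frac12$ for $0\le s<1$. So $\operatorname{xt}([0,1])=\frac12$. Lebesgue measure has $m_s=s$ and energy only $\int_0^1 2s(1-s)\,ds=\frac13$.

The extent is also a limit of finite quantities. Put
$$\operatorname{xt}_q(X)=\max\Big\{\tfrac12\tbinom q2^{-1}\sum_{i,j=1}^q d(p_i,p_j):(p_1,\dots,p_q)\in X^q\Big\},$$
the largest average distance over pairs of $q$ points. Choosing the $p_i$ independently according to $\mu$ and taking expectations gives $\operatorname{xt}_q(X)\ge I(\mu)$. Conversely, the measure $\frac1q\sum\delta_{p_i}$ of a maximizing tuple has energy $\frac{q-1}q\operatorname{xt}_q(X)$. Hence $\operatorname{xt}(X)\le\operatorname{xt}_q(X)\le\frac q{q-1}\operatorname{xt}(X)$, and $\operatorname{xt}(X)=\lim_q\operatorname{xt}_q(X)$.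

**Definition (mean distance).** Let $M$ be a compact connected Riemannian manifold without boundary, of dimension $n\ge1$, with Riemannian distance $d$. Let $\mu_0=\frac1V\operatorname{vol}$ with $V=\operatorname{vol}(M)$. The *mean distance* of $M$ is $\operatorname{md}(M)=I(\mu_0)$.

Trivially $\operatorname{md}(M)\le\operatorname{xt}(M)$.

**Example.** On the unit sphere $S^n$ with its angular distance, $d(p,q)+d(-p,q)=\pi$ for all $p,q$. Averaging over $p$ against any measure $\mu$ invariant under $p\mapsto-p$ gives $\int d(p,q)\,d\mu(p)=\frac\pi2$ for every $q$. So $I(\mu)=\frac\pi2$ for every antipodally invariant $\mu\in\mathcal P(S^n)$; in particular $\operatorname{md}(S^n)=\frac\pi2$. The measure $\frac12(\delta_N+\delta_S)$ on two poles has the same energy.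

## 2. Negative type

**Definition (negative type).** A metric space $(X,d)$ is of *negative type* if
$$\sum_{i,j}c_ic_j\,d(p_i,p_j)\le0\tag{1}$$
for all finite families $p_i\in X$, $c_i\in\mathbb R$ with $\sum_ic_i=0$.

**Example (Euclidean space).** On the line, let $\sum c_i=0$ and $\sigma_s=\sum_{x_i\le s}c_i$. For fixed $s$,
$$\sum_{i,j}c_ic_j|\mathbf 1_{x_i\le s}-\mathbf 1_{x_j\le s}|=2\sigma_s(0-\sigma_s)=-2\sigma_s^2,$$
and integrating over $s\in\mathbb R$ gives $\sum c_ic_j|x_i-x_j|=-2\int\sigma_s^2\,ds\le0$. In $\mathbb R^n$, rotation invariance gives $\int_{S^{n-1}}|\langle z,\theta\rangle|\,d\theta=b_n|z|$ with a constant $b_n>0$. Applying the line case to the numbers $\langle x_i,\theta\rangle$ and integrating over $\theta$ shows that $\mathbb R^n$ is of negative type.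

**Example (a space not of negative type).** Take the vertices $a_1,a_2,b_1,b_2,b_3$ of the complete bipartite graph $K_{2,3}$ with the path metric: distance $1$ between any $a_i$ and $b_j$, distance $2$ between two $a$'s or two $b$'s. Give each $a_i$ weight $3$ and each $b_j$ weight $-2$; the total is $0$. The sum in (1) is $2\cdot9\cdot2+6\cdot4\cdot2+2\cdot6\cdot(-6)\cdot1=36+48-72=12>0$.

## 3. Minimizing geodesics, cut points and round spheres

Geodesics have unit speed unless stated otherwise; $U_pM\subset T_pM$ is the unit sphere. For $M$ complete and $u\in U_pM$, the *cut time* $c_p(u)\in(0,\infty]$ is the supremum of the times $t$ for which $s\mapsto\exp_p(su)$ is minimizing on $[0,t]$. The *cut locus* is $\operatorname{Cut}(p)=\{\exp_p(c_p(u)u):c_p(u)<\infty\}$. Further $\operatorname{inj}(p)=\min_uc_p(u)$ and $\operatorname{inj}(M)=\inf_p\operatorname{inj}(p)$.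

**Example.** On $\mathbb R^2/\mathbb Z^2$ a geodesic from $0$ minimizes exactly until it leaves the square $[-\frac12,\frac12]^2$, so $\operatorname{Cut}(0)$ is the image of the boundary of this square. On the unit sphere $\operatorname{Cut}(p)=\{-p\}$, with cut time $\pi$ in every direction.

**Definition (round sphere).** $\mathbb S^n_\kappa$, $\kappa>0$, is the standard simply connected space form of dimension $n$ and constant curvature $\kappa$ if $n\ge2$, and the circle of length $2\pi/\sqrt\kappa$ if $n=1$.

So $\mathbb S^n_\kappa$ is the unit sphere in $\mathbb R^{n+1}$ with the angular distance divided by $\sqrt\kappa$, and its diameter is $\pi/\sqrt\kappa$.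

We use these textbook facts about a complete connected Riemannian manifold $M$.

- **(R1)** (Hopf–Rinow) Any two points are joined by a minimizing geodesic, and closed bounded sets are compact.
- **(R2)** (First variation) If $c_r$ is a smooth variation of a unit-speed geodesic $c_0:[0,d_0]\to M$ with variation field $W$, then $\frac{d}{dr}\big|_{r=0}L(c_r)=\langle W(d_0),c_0'(d_0)\rangle-\langle W(0),c_0'(0)\rangle$.
- **(R3)** Every point has a neighborhood on which $\operatorname{inj}\ge i_0$ for some $i_0>0$. For $a$ in the interior of that neighborhood, $d$ is smooth at the pairs $(a,b)$ with $0<d(a,b)<i_0$, and the gradient of $d(\cdot,b)$ at $a$ is $-u$, where $u$ is the initial velocity of the minimizing geodesic from $a$ to $b$.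
- **(R4)** $d(\exp_prx,\exp_prx')=r|x-x'|+o(r)$ as $r\downarrow0$, for fixed $x,x'\in T_pM$.
- **(R5)** A geodesic from $p$ does not minimize beyond a point that another minimizing geodesic from $p$ reaches at the same time, nor beyond its first conjugate point. The cut time $c_p:U_pM\to(0,\infty]$ is continuous.
- **(R6)** A compact connected one-dimensional Riemannian manifold without boundary is isometric to a circle.

One deep theorem is quoted and used exactly once.

**Theorem 4 (Blaschke conjecture for spheres; cited).** Let $M$ be a compact connected Riemannian manifold of dimension $n\ge2$ with $\operatorname{inj}(M)=\operatorname{diam}(M)=D$, such that the cut locus of every point is a single point. Then $M$ is isometric to the round sphere of curvature $\pi^2/D^2$.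

For $n=2$ this is L. Green, Ann. of Math. 78 (1963), 289–299. In general one combines two results. The first is the Berger–Kazdan inequality $\operatorname{vol}(M)\ge(\operatorname{inj}(M)/\pi)^n\operatorname{vol}(\mathbb S^n_1)$, with equality only for round spheres; see A. Besse, *Manifolds all of whose geodesics are closed*, Springer 1978, Appendices D (Berger) and E (Kazdan). The second is the equality $\operatorname{vol}(M)=(D/\pi)^n\operatorname{vol}(\mathbb S^n_1)$ for such $M$: A. Weinstein, J. Differential Geom. 9 (1974), 513–517, for $n$ even, and C. T. Yang, J. Differential Geom. 15 (1980), 91–96, for $n$ odd.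

## 4. Which manifolds satisfy $\operatorname{md}=\operatorname{xt}$?

Spreading mass evenly over $M$ is usually not the best way to make points far apart. For which $M$ is it optimal, that is, when is $\operatorname{md}(M)=\operatorname{xt}(M)$? Round spheres have this property (Section 5). The conjecture, from the paper "Does Negative Type Characterize The Round Sphere?" (https://www.ams.org/journals/proc/2007-135-11/S0002-9939-07-08951-4/S0002-9939-07-08951-4.pdf), is that nothing else does. It is true.

**Theorem 1.** Let $M$ be a compact connected Riemannian manifold without boundary, of dimension $n\ge1$, with $\operatorname{md}(M)=\operatorname{xt}(M)$. Then $M$ is isometric to some $\mathbb S^n_\kappa$.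

**Theorem 2.** For $M$ compact, connected, without boundary, of dimension $n\ge1$, the following are equivalent:

- (i) $\operatorname{md}(M)=\operatorname{xt}(M)$;
- (ii) some $\mu\in\mathcal P(M)$ with full support satisfies $I(\mu)=\operatorname{xt}(M)$;
- (iii) $(M,d)$ is of negative type;
- (iv) $M$ is isometric to a round sphere $\mathbb S^n_\kappa$.

In this case $\operatorname{xt}(M)=\pi/(2\sqrt\kappa)=\frac12\operatorname{diam}M$, and the maximizers of $I$ on $\mathcal P(M)$ are exactly the measures invariant under the antipodal map.

**Theorem 3.** A complete connected Riemannian manifold of negative type, of dimension $n\ge1$, is either a round sphere, or every geodesic is minimizing on its whole length and every $\exp_p$ is a diffeomorphism $T_pM\to M$.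

## 5. The circle by half-circles, round spheres by the arcsine series

**The circle by hand.** Let $X=\mathbb R/L\mathbb Z$ and $H_s=[s,s+\frac L2)$. The set of $s$ with $p\in H_s$ is a half-circle, and the half-circles belonging to $p$ and $q$ are shifted against each other by $d(p,q)\le\frac L2$. Their symmetric difference has measure $2d(p,q)$, so
$$d(p,q)=\frac12\int_0^L|\mathbf 1_{H_s}(p)-\mathbf 1_{H_s}(q)|\,ds .$$
With $m_s=\mu(H_s)$ this gives $I(\mu)=\int_0^Lm_s(1-m_s)\,ds\le\frac L4$, with equality for uniform measure. So $\operatorname{md}=\operatorname{xt}=\frac L4$. With $\sigma_s=\sum_{p_i\in H_s}c_i$ and $\sum c_i=0$ it gives $\sum c_ic_jd(p_i,p_j)=-\int_0^L\sigma_s^2\,ds\le0$, which is negative type.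

**Proposition 5.** The round sphere $M=\mathbb S^n_\kappa$, $n\ge1$, is of negative type. Moreover $\operatorname{md}(M)=\operatorname{xt}(M)=\pi/(2\sqrt\kappa)=\frac12\operatorname{diam}M$, and $\mu\in\mathcal P(M)$ is a maximizer of $I$ if and only if it is antipodally invariant.

*Proof.* **Step 1 (write the energy as a constant minus squares).** View $M$ as the unit sphere of $\mathbb R^{n+1}$ with $\sqrt\kappa\,d(x,y)=\arccos\langle x,y\rangle=\frac\pi2-\arcsin\langle x,y\rangle$. For $|t|<1$, $\arcsin t=\sum_{k\ge0}c_kt^{2k+1}$ with $c_k=\binom{2k}k/(4^k(2k+1))>0$. For $0<t<1$ all partial sums are at most $\arcsin t\le\frac\pi2$. Letting $t\to1$ shows that $\sum c_k$ converges. Hence the series converges uniformly on $[-1,1]$, and by continuity it represents $\arcsin$ there; in particular $\sum c_k=\frac\pi2$. Since $\langle x,y\rangle^m=\langle x^{\otimes m},y^{\otimes m}\rangle$, integrating term by term gives for every finite signed measure $\nu$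
$$\sqrt\kappa\,I(\nu)=\frac\pi2\,\nu(M)^2-\sum_{k\ge0}c_k\Big|\int x^{\otimes(2k+1)}\,d\nu(x)\Big|^2 .\tag{2}$$

**Step 2 (read off negative type and the maximizers).** If $\nu(M)=0$, then (2) is $\le0$; for $\nu=\sum c_i\delta_{p_i}$ this is negative type. If $\mu\in\mathcal P(M)$, then (2) gives $I(\mu)\le\pi/(2\sqrt\kappa)$. Since every $c_k>0$, equality holds iff all odd-degree monomials have $\mu$-integral $0$. The odd part of a polynomial $P$ is $\frac12(P(x)-P(-x))$, so this means $\int P(x)\,d\mu=\int P(-x)\,d\mu$ for all polynomials $P$. By Stone–Weierstrass the same then holds for all continuous functions, which says that $\mu$ is antipodally invariant. Since $\mu_0$ is antipodally invariant, $\operatorname{md}=\operatorname{xt}=\pi/(2\sqrt\kappa)$. $\square$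

This proves (iv)$\Rightarrow$(i), (iv)$\Rightarrow$(iii), and the last sentence of Theorem 2. The implication (i)$\Rightarrow$(ii) is trivial, because $\mu_0$ has full support. What remains is (ii)$\Rightarrow$(iii)$\Rightarrow$(iv).

## 6. First and second variation at a maximizer of full support

**The first variation is too weak.** The natural first attempt is to differentiate. Suppose $I(\mu_0)=\operatorname{xt}(M)$, and let $h$ be bounded Borel with $\int h\,d\mu_0=0$. For small $\varepsilon>0$ both $\mu_0\pm\varepsilon h\mu_0$ are probability measures, so $\pm2\varepsilon I(\mu_0,h\mu_0)+\varepsilon^2I(h\mu_0)\le0$. Dividing by $\varepsilon$ and letting $\varepsilon\to0$ gives $I(\mu_0,h\mu_0)=0$. So the continuous function $\phi(p)=\int d(p,q)\,d\mu_0(q)$ satisfies $\int h\phi\,d\mu_0=0$ for all such $h$, and $\phi$ is constant.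

The attempt stops here: $\phi$ is constant on every manifold with a transitive isometry group, since isometries preserve $\mu_0$. In particular it is constant on the flat torus $\mathbb R^2/\mathbb Z^2$, and yet we shall see in Section 7 that the torus has $\operatorname{md}<\operatorname{xt}$. The second-order term says more.

**Lemma 6.** If some $\mu\in\mathcal P(M)$ with full support satisfies $I(\mu)=\operatorname{xt}(M)$, then $M$ is of negative type.

*Proof.* **Step 1 (the energy is $\le0$ on densities of mean zero).** Let $h$ be bounded Borel with $\int h\,d\mu=0$ and $\nu=h\mu$. For small $\varepsilon>0$, $\mu\pm\varepsilon\nu\in\mathcal P(M)$, so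
$$\pm2\varepsilon I(\mu,\nu)+\varepsilon^2I(\nu)=I(\mu\pm\varepsilon\nu)-I(\mu)\le0 .$$
Adding the two inequalities gives $I(\nu)\le0$.

**Step 2 (pass from densities to points).** Given $p_i,c_i$ with $\sum c_i=0$, put $h_r=\sum_ic_i\mathbf 1_{B(p_i,r)}/\mu(B(p_i,r))$. The denominators are positive because $\mu$ has full support, and $\int h_r\,d\mu=\sum c_i=0$. By Step 1, $I(h_r\mu)\le0$. But $I(h_r\mu)$ is the sum of $c_ic_j$ times the average of $d$ over $B(p_i,r)\times B(p_j,r)$, and by continuity of $d$ it tends to $\sum c_ic_jd(p_i,p_j)$ as $r\to0$. So this sum is $\le0$. $\square$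

## 7. Eight points on the flat torus

From now on the hypothesis is negative type, and we test it on small clusters of points. If all points are close to a single $p$, say $p_i=\exp_p(rx_i)$, then by (R4) inequality (1) becomes, to first order in $r$, $\sum c_ic_j|x_i-x_j|\le0$. This holds in every Euclidean space by Section 2, so a cluster at one point gives no information to first order. Two clusters at different points do.

Take $\mathbb R^2/\mathbb Z^2$ and the points $p=(0,0)$, $q=(\frac12,0)$, which are joined by exactly two minimizing geodesics, one to the right and one to the left. For small $r>0$ and $a,b\in\{0,1\}$ let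
$$P_{ab}=(ra,rb),\qquad Q_{ab}=(\tfrac12+ra,rb),$$
with weight $+\frac12$ if $a=1$ and $-\frac12$ if $a=0$. The total weight is $0$ in each cluster.

*Inside one cluster* (sum over ordered pairs). There are four pairs with equal $a$ and different $b$: product of weights $\frac14$, distance $r$, contribution $r$. There are four pairs with different $a$ and equal $b$: product $-\frac14$, contribution $-r$. There are four pairs with both different: product $-\frac14$, distance $\sqrt2\,r$, contribution $-\sqrt2\,r$. The total is $-\sqrt2\,r$ per cluster.

*Between the clusters.* The horizontal separation of $P_{ab}$ and $Q_{a'b'}$ is $\frac12-r|a-a'|$, because whichever way $a,a'$ differ, one of the two directions around becomes shorter. Hence $d(P_{ab},Q_{a'b'})=\frac12-r|a-a'|+O(r^2)$. The constant $\frac12$ cancels. The eight pairs $(P_{ab},Q_{a'b'})$ with $a\ne a'$ contribute $8\cdot(-\frac14)(-r)=2r$, and this enters (1) twice.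

The sum in (1) is $(4-2\sqrt2)r+O(r^2)>0$ for small $r$. So the torus is not of negative type, and by Lemma 6 no measure of full support is a maximizer; in particular $\operatorname{md}<\operatorname{xt}$.

Had we used only $b=0$, with weights $\pm1$, the two clusters would give $-2r$ each and the cross terms $+4r$, in total $0$. This is no accident: the four points lie on the closed geodesic $\{y=0\}$, a circle on which the torus distance is the circle distance. We gained by spreading each cluster in the vertical direction, which is orthogonal to both geodesics. This made the self-energy less negative and left the cross term unchanged to first order. Carried out in full, this mechanism is Lemma 9 below. The aim of the next sections is that two minimizing geodesics from $p$ to $q$ force *all* geodesics from $p$ to pass through $q$; then Theorem 4 comes into reach.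

## 8. The one-sided derivative of $d$ at a pair of points

In Sections 8–11, $M$ is a complete connected Riemannian manifold of dimension $n\ge1$. Let $p\ne q$ and $d_0=d(p,q)$.

**Definition (the set $K$ and the function $F_K$).** Let
$$K=\{(\gamma'(0),\gamma'(d_0)):\gamma\text{ a minimizing unit-speed geodesic from }p\text{ to }q\}\subset U_pM\times U_qM ,$$
with projections $A\subset U_pM$ and $B\subset U_qM$. For $x\in T_pM$, $y\in T_qM$ put
$$F(x,y)=F_K(x,y)=\min_{(u,v)\in K}\big(\langle v,y\rangle-\langle u,x\rangle\big).\tag{3}$$
For a nonempty compact $K_1\subset K$ define $F_{K_1}$ by the same formula.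

By (R1), $K\neq\emptyset$. The set $A=\{u\in U_pM:\exp_p(d_0u)=q\}$ is compact, and $K$ is the image of $A$ under the continuous map sending $u$ to $u$ together with the velocity at time $d_0$, so $K$ is compact. A geodesic is determined by its velocity at either end, so $K$ is the graph of a bijection $A\to B$.

**Examples.**

- *One minimizing geodesic:* $F(x,y)=\langle v,y\rangle-\langle u,x\rangle$ is linear.
- *The torus pair of Section 7:* $K=\{(e_1,e_1),(-e_1,-e_1)\}$ and $F(x,y)=\min(y_1-x_1,\,x_1-y_1)=-|x_1-y_1|$.
- *Poles $N,S$ of the unit sphere:* with both tangent spaces identified with $\mathbb R^n\subset\mathbb R^{n+1}$, the geodesic with initial velocity $u$ arrives with velocity $-u$, so $F(x,y)=\min_{|u|=1}(-\langle u,x+y\rangle)=-|x+y|$.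

**Lemma 7.** For fixed $x,y$, $d(\exp_prx,\exp_qry)=d_0+rF(x,y)+o(r)$ as $r\downarrow0$.

*Proof.* Put $\alpha(s)=\exp_psx$ and $\beta(s)=\exp_qsy$.

**Step 1 (upper bound, by varying each minimizing geodesic).** Let $(u,v)\in K$ belong to $\gamma$. Choose a smooth field $W$ along $\gamma$ with $W(0)=x$, $W(d_0)=y$, and let $c_r(t)=\exp_{\gamma(t)}(rW(t))$, a curve from $\alpha(r)$ to $\beta(r)$. Then $d(\alpha(r),\beta(r))\le L(c_r)$ with equality at $r=0$, and (R2) gives
$$\limsup_{r\downarrow0}\frac{d(\alpha(r),\beta(r))-d_0}r\le\langle v,y\rangle-\langle u,x\rangle .$$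
Take the minimum over $K$.

**Step 2 (set-up for the lower bound: a limiting minimizing geodesic).** Let $r_k\downarrow0$, $p_k=\alpha(r_k)$, $q_k=\beta(r_k)$, $d_k=d(p_k,q_k)\to d_0$. Let $\gamma_k:[0,d_k]\to M$ be minimizing unit-speed geodesics from $p_k$ to $q_k$ with end velocities $u_k,v_k$. Pass to a subsequence with $u_k\to u\in U_pM$. By continuity of the geodesic flow, $\gamma_k$ converges to the geodesic $\gamma$ with initial velocity $u$, $\gamma(d_0)=\lim q_k=q$, and $v_k\to v=\gamma'(d_0)$. As $\gamma$ has length $d_0=d(p,q)$ on $[0,d_0]$, it is minimizing there, so $(u,v)\in K$.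

**Step 3 (move the endpoints back to $p,q$ at a controlled cost).** We compare $\gamma_k$ with a path from $p$ to $q$ that follows $\gamma_k$ except near its ends. By (R3) choose $i_0>0$ and compact neighborhoods of $p$ and $q$, contained in open sets on which $\operatorname{inj}\ge i_0$. Fix $0<\delta<\min(d_0/3,i_0/2)$, and let $p_k'=\gamma_k(\delta)$, $q_k'=\gamma_k(d_k-\delta)$. For large $k$ we have $d_k>2\delta$. For $s\in[0,r_k]$,
$$|d(\alpha(s),p_k')-\delta|\le d(\alpha(s),\alpha(r_k))\le r_k|x|,$$
so $\frac\delta2\le d(\alpha(s),p_k')\le\frac{3\delta}2<i_0$ for large $k$. Hence $s\mapsto d(\alpha(s),p_k')$ is smooth on $[0,r_k]$. Its second derivative is a continuous function of $(s,b)$, $b=p_k'$, on a compact set of pairs with $\frac\delta2\le d(\alpha(s),b)\le\frac{3\delta}2$, so it is bounded independently of $k$. The same holds for $s\mapsto d(q_k',\beta(s))$.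

At $s=r_k$ both functions have the value $\delta$. By (R3) the gradient of $d(\cdot,p_k')$ at $p_k$ is $-u_k$ and the gradient of $d(q_k',\cdot)$ at $q_k$ is $v_k$. So the derivatives at $s=r_k$ are $-\langle u_k,\alpha'(r_k)\rangle\to-\langle u,x\rangle$ and $\langle v_k,\beta'(r_k)\rangle\to\langle v,y\rangle$. Taylor expansion from $s=r_k$ back to $s=0$ gives
$$d(p,p_k')=\delta+r_k\langle u,x\rangle+o(r_k),\qquad d(q_k',q)=\delta-r_k\langle v,y\rangle+o(r_k).$$

**Step 4 (conclude by the triangle inequality).** We have
$$d_0\le d(p,p_k')+(d_k-2\delta)+d(q_k',q)=d_k-r_k\big(\langle v,y\rangle-\langle u,x\rangle\big)+o(r_k),$$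
so $d_k\ge d_0+r_kF(x,y)+o(r_k)$ along the subsequence. Every sequence $r_k\downarrow0$ has a subsequence with this property, so $\liminf_{r\downarrow0}(d(\alpha(r),\beta(r))-d_0)/r\ge F(x,y)$. With Step 1 this is the claim. $\square$

## 9. The negative-type inequality for two clusters, and its restriction to faces

For finitely supported signed measures $f=\sum f_i\delta_{x_i}$ on $T_pM$ and $g=\sum g_j\delta_{y_j}$ on $T_qM$ write
$$I_0(f)=\sum_{i,l}f_if_l|x_i-x_l|,\quad I_0(g)=\sum_{j,l}g_jg_l|y_j-y_l|,\quad S_F(f,g)=\sum_{i,j}F(x_i,y_j)f_ig_j .$$
Consider the condition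
$$I_0(f)+I_0(g)+2S_F(f,g)\le0\quad\text{whenever }\sum f_i=\sum g_j=0.\tag{$*$}$$

**Examples.** If $K$ is a single point, $F$ is a function of $x$ plus a function of $y$. Then $S_F(f,g)=0$ for $f,g$ of total mass $0$, and $(*)$ holds because $I_0\le0$: a pair joined by one minimizing geodesic yields nothing. For the poles of the unit sphere, $F=-|x+y|$. Let $\tilde g$ be the reflection of $g$ at the origin; then the left side of $(*)$ is $I_0(f)+I_0(\tilde g)-2\sum f_ig_j|x_i-(-y_j)|=I_0(f-\tilde g)\le0$, so $(*)$ holds for a nontrivial reason. For the torus pair $(*)$ fails: this is Section 7, where $I_0(f)=I_0(g)=-\sqrt2$ and $S_F=2$.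

**Lemma 8.** Let $M$ be of negative type.

(a) $F=F_K$ satisfies $(*)$.

(b) Let $0\ne x_0\in T_pM$, $h=\max_{u\in A}\langle u,x_0\rangle$ and $K_1=\{(u,v)\in K:\langle u,x_0\rangle=h\}$. Then $F_1:=F_{K_1}$ also satisfies $(*)$.

*Proof.* **Step 1 (part (a): insert two clusters into (1)).** Apply negative type to the points $\exp_p(rx_i)$, $\exp_q(ry_j)$ with weights $f_i,g_j$. By (R4) at $p$ and at $q$, and Lemma 7,
$$rI_0(f)+rI_0(g)+2d_0\Big(\sum f_i\Big)\Big(\sum g_j\Big)+2rS_F(f,g)+o(r)\le0 .$$
The $d_0$-term vanishes. Divide by $r$ and let $r\to0$.

**Step 2 (part (b): expand $F$ near $(x_0,0)$).** We blow up once more, now at the point $(x_0,0)$ of $T_pM\times T_qM$. The claim is that for fixed $x,y$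
$$F(x_0+rx,ry)=-h+rF_1(x,y)+o(r)\qquad(r\downarrow0).\tag{4}$$
For "$\le$", restrict the minimum in (3) to $K_1$, where $\langle u,x_0\rangle=h$. For "$\ge$", let $(u_r,v_r)\in K$ realize the minimum. Since $\langle u_r,x_0\rangle\le h$,
$$F(x_0+rx,ry)\ge-h+r\big(\langle v_r,y\rangle-\langle u_r,x\rangle\big).$$
As $F$ is continuous, $F(x_0+rx,ry)\to F(x_0,0)=-h$, so $\langle u_r,x_0\rangle\to h$, and all accumulation points of $(u_r,v_r)$ as $r\to0$ lie in $K_1$. By compactness of $K$, $\liminf_{r\downarrow0}(\langle v_r,y\rangle-\langle u_r,x\rangle)\ge F_1(x,y)$. This gives (4).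

**Step 3 (insert the expansion into $(*)$).** Apply $(*)$ for $F$ to $\sum f_i\delta_{x_0+rx_i}$ and $\sum g_j\delta_{ry_j}$, with total masses $0$. The $I_0$-terms are $rI_0(f)$ and $rI_0(g)$. By (4) the cross term is $-h(\sum f_i)(\sum g_j)+rS_{F_1}(f,g)+o(r)=rS_{F_1}(f,g)+o(r)$. Divide by $r$ and let $r\to0$. $\square$

In words: the directions in $A$ where $\langle\cdot,x_0\rangle$ is maximal are those on a face of $\operatorname{conv}A$, and the inequality survives when only these geodesics are kept.

## 10. Initial velocities in an affine hyperplane

**Lemma 9.** Let $\emptyset\ne K\subset U_pM\times U_qM$ be compact and the graph of a bijection between its projections $A$ and $B$. Suppose $F_K$ satisfies $(*)$, and there are $a\ne0$ in $T_pM$ and $c\in\mathbb R$ with $\langle u,a\rangle=c$ for all $u\in A$. Then $K$ is a single point.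

*Proof.* Write $F=F_K$, and let $f,g$ be finitely supported of total mass $0$.

**Step 1 (spread $f$ along $a$ without changing the cross term).** By (3) and the hypothesis, $F(x+ja,y)=F(x,y)-jc$ for every $j$. Put
$$f_N=\frac1N\sum_{j=1}^N\sum_if_i\delta_{x_i+ja},$$
which has total mass $0$. Since $\sum g_l=0$, the terms $-jc$ cancel, and $S_F(f_N,g)=S_F(f,g)=:S$.

**Step 2 (the self-energy of $f_N$ tends to $0$).** We have
$$I_0(f_N)=\frac1{N^2}\sum_{j,k=1}^N\varphi(j-k),\qquad\varphi(m)=\sum_{i,l}f_if_l|x_i-x_l+ma| .$$
From $|z+ma|^2=m^2|a|^2+2m\langle z,a\rangle+|z|^2$ we get, as $|m|\to\infty$,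
$$|z+ma|=|m||a|+\operatorname{sgn}(m)\frac{\langle z,a\rangle}{|a|}+o(1).$$
Insert $z=x_i-x_l$ and sum against $f_if_l$: the first two terms contribute $0$ because $\sum f_i=0$. So $\varphi(m)\to0$ as $|m|\to\infty$, and $\varphi$ is bounded on $\mathbb Z$. Given $\varepsilon>0$ choose $m_0$ with $|\varphi(m)|\le\varepsilon$ for $|m|\ge m_0$. At most $2m_0N$ pairs $(j,k)$ have $|j-k|<m_0$, hence $|I_0(f_N)|\le\varepsilon+2m_0\sup|\varphi|/N$. Therefore $I_0(f_N)\to0$.

**Step 3 (the cross term must vanish).** Apply $(*)$ to $(f_N,\lambda g)$, $\lambda\in\mathbb R$, and let $N\to\infty$: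
$$\lambda^2I_0(g)+2\lambda S\le0\qquad\text{for all }\lambda\in\mathbb R .$$
Dividing by $\lambda>0$ and letting $\lambda\downarrow0$ gives $S\le0$; dividing by $\lambda<0$ and letting $\lambda\uparrow0$ gives $S\ge0$. So $S_F(f,g)=0$ for all $f,g$ of total mass $0$.

**Step 4 (hence $F$ splits).** Take $f=\delta_x-\delta_0$, $g=\delta_y-\delta_0$. Since $F(0,0)=0$,
$$F(x,y)=F(x,0)+F(0,y)\qquad\text{for all }x,y.\tag{5}$$

**Step 5 (splitting turns the graph $K$ into a product).** Let $u_0\in A$, $v_1\in B$, and evaluate (5) at $x=u_0$, $y=-v_1$. Here $F(u_0,0)=-\max_{u\in A}\langle u,u_0\rangle=-1$ and $F(0,-v_1)=-\max_{v\in B}\langle v,v_1\rangle=-1$. So $F(u_0,-v_1)=-2$, and some $(u,v)\in K$ satisfies $-\langle v,v_1\rangle-\langle u,u_0\rangle=-2$. For unit vectors this forces $u=u_0$ and $v=v_1$, so $(u_0,v_1)\in K$. As $u_0,v_1$ were arbitrary, $K=A\times B$. But $K$ is the graph of a bijection $A\to B$, so $A$ and $B$ are singletons. $\square$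

On the torus pair of Section 7, $a=e_2$ and $c=0$ satisfy the hyperplane hypothesis while $K$ has two points; so $(*)$ must fail there, as we found.

## 11. Two minimizing geodesics from $p$ to $q$ force all geodesics from $p$ through $q$

Lemma 9 alone says only that $A$ is not contained in an affine hyperplane. For $p=(0,0)$, $q=(\frac12,\frac12)$ on the torus, $A$ consists of the four vectors $\frac1{\sqrt2}(\pm1,\pm1)$, which span, and Lemma 9 applied to $K$ is silent. But $\operatorname{conv}A$ is a square, and its side $\{u_1=\frac1{\sqrt2}\}$ carries two of the four vectors. Keep only these two, which Lemma 8(b) with $x_0=e_1$ would allow under negative type: they lie in a hyperplane, which Lemma 9 forbids. So faces of $\operatorname{conv}A$ may not contain two points of $A$. This is the proof in general.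

**Proposition 10.** Let $M$ be complete, connected and of negative type. If $p\ne q$ are joined by at least two minimizing geodesics, then $A=U_pM$. That is, every unit-speed geodesic from $p$ is minimizing on $[0,d(p,q)]$ and ends at $q$; none is minimizing on a longer interval. Moreover $q$ is the unique farthest point of $M$ from $p$, and $M$ is compact.

*Proof.* **Step 1 ($\operatorname{conv}A$ has interior).** By Lemma 8(a), $F_K$ satisfies $(*)$. Since $K$ has more than one point, Lemma 9 shows that $A$ lies in no affine hyperplane of $T_pM$. So the compact convex set $C=\operatorname{conv}A$ has nonempty interior.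

**Step 2 ($\partial C\subset A$, since each face meets $A$ in one point).** Let $z\in\partial C$, and let $x_0\ne0$ be normal to a supporting hyperplane at $z$, so that
$$\langle z,x_0\rangle=\max_C\langle\cdot,x_0\rangle=\max_A\langle\cdot,x_0\rangle=:h .$$
By Lemma 8(b), $F_{K_1}$ satisfies $(*)$ for $K_1=\{(u,v)\in K:\langle u,x_0\rangle=h\}$. This $K_1$ is nonempty, compact and again the graph of a bijection between its projections, and its first projection lies in $\{\langle\cdot,x_0\rangle=h\}$. By Lemma 9 with $a=x_0$, $c=h$, it is a single point $(u_1,v_1)$. Now $z$ is a convex combination, with positive weights, of points $u\in A$. Each has $\langle u,x_0\rangle\le h$, and the weighted mean of these numbers is $h$, so each satisfies $\langle u,x_0\rangle=h$ and equals $u_1$. Hence $z=u_1\in A$.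

**Step 3 ($A$ is the whole unit sphere).** By Step 2 all points of $\partial C$ have norm $1$. Let $c_0\in\operatorname{int}C$; since $C$ lies in the closed unit ball, $|c_0|<1$. If a unit vector $w$ were not in $C$, the segment from $c_0$ to $w$ would meet $\partial C$ at some $(1-s)c_0+sw$ with $0<s<1$, a point of norm at most $(1-s)|c_0|+s<1$, a contradiction. So $U_pM\subset C$. A unit vector that is a convex combination, with positive weights, of unit vectors equals each of them, so $U_pM\subset A$.

**Step 4 (consequences for distances).** Let $\ell=d(p,q)$. By Step 3 every unit-speed geodesic from $p$ minimizes on $[0,\ell]$ and is at $q$ at time $\ell$. It does not minimize beyond, by (R5), because another minimizing geodesic from $p$ reaches $q$ at the same time. Let $z\in M$, and consider a minimizing geodesic from $p$ to $z$. If its length is $\ge\ell$, it passes through $q$ at time $\ell$ and cannot be longer, so $z=q$. Hence $d(p,z)\le\ell$, with equality only for $z=q$. So $M$ is bounded and complete, hence compact by (R1), and $q$ is the unique farthest point from $p$. $\square$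

## 12. Antipodes at constant distance, and roundness

We prove (iii)$\Rightarrow$(iv). Let $M$ be compact of negative type. If $n=1$, $M$ is a circle by (R6), hence round. Let $n\ge2$.

**Step 1 (every point has an antipode).** We produce a pair to which Proposition 10 applies. Let $q$ be a farthest point from $p$. Suppose there were only one minimizing geodesic from $p$ to $q$, with end velocity $v$ at $q$. Then $F(0,v)=\langle v,v\rangle=1$, and Lemma 7 gives $d(p,\exp_qrv)=d(p,q)+r+o(r)>d(p,q)$ for small $r>0$, a contradiction. So Proposition 10 applies to $(p,q)$, and $q$ is the unique farthest point. Write $p^*:=q$ and $\ell(p):=d(p,p^*)=\max d(p,\cdot)$. Every unit-speed geodesic from $p$ minimizes exactly up to time $\ell(p)$, where it hits $p^*$. Reversing geodesics, $p^*$ and $p$ are also joined by at least two minimizing geodesics. So by Proposition 10 $p$ is the unique farthest point from $p^*$; that is, $p^{**}=p$ and $\ell(p^*)=\ell(p)$.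

**Step 2 ($\ell$ is constant).** So far $\ell$ may depend on $p$; Theorem 4 needs one common value. Let $x\notin\{p,p^*\}$. A minimizing geodesic from $p$ to $x$ continues, by Step 1, to a minimizing geodesic $\gamma$ from $p=\gamma(0)$ to $p^*=\gamma(\ell(p))$, with $x=\gamma(t)$, $t=d(p,x)$, $0<t<\ell(p)$. The geodesics from $x$ forward and backward along $\gamma$ both reach $x^*$ at time $\ell(x)$. The forward one passes $p^*$ at time $\ell(p)-t=d(x,p^*)\le\ell(x)$, so $d(x^*,p^*)\le\ell(x)-\ell(p)+t$. The backward one passes $p$ at time $t=d(x,p)\le\ell(x)$, so $d(p,x^*)\le\ell(x)-t$. Hence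
$$\ell(p)=d(p,p^*)\le d(p,x^*)+d(x^*,p^*)\le(\ell(x)-t)+(\ell(x)-\ell(p)+t)=2\ell(x)-\ell(p),$$
so $\ell(p)\le\ell(x)$. Since $^*$ is an involution, $x\notin\{p,p^*\}$ is equivalent to $p\notin\{x,x^*\}$. Exchanging the roles, $\ell(x)\le\ell(p)$. Together with $\ell(p^*)=\ell(p)$ this shows that $\ell$ is a constant $D$.

**Step 3 (apply Theorem 4).** We check its hypotheses. Since $\ell(p)=\max d(p,\cdot)$, $\operatorname{diam}M=D$. All geodesics from any $p$ minimize exactly up to time $D$, where they reach $p^*$. So $\operatorname{inj}(M)=D$ and $\operatorname{Cut}(p)=\{p^*\}$. By Theorem 4, $M$ is isometric to $\mathbb S^n_\kappa$ with $\kappa=\pi^2/D^2$. $\square$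

*Remark.* Even before Theorem 4, much of the sphere is visible. Every unit-speed geodesic satisfies $\gamma(t+D)=\gamma(t)^*$, hence $\gamma(t+2D)=\gamma(t)$. It does not return to its starting point earlier. For $0<t\le D$ this holds because $\gamma$ minimizes on $[0,D]$. For $D<t<2D$, $\gamma(t)=\gamma(0)$ would give $\gamma(t-D)=\gamma(0)^*$, although $d(\gamma(0),\gamma(t-D))=t-D<D$. So all geodesics are smoothly closed with least period $2D$. Moreover, $\exp_p$ maps the closed $D$-ball of $T_pM$ onto $M$, is injective on the open ball, and sends the boundary sphere to $p^*$, which no interior point reaches. Collapsing the boundary gives a continuous bijection from a compact space onto $M$, so $M$ is homeomorphic to $S^n$.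

**Proof of Theorem 1.** If $\operatorname{md}(M)=\operatorname{xt}(M)$, then $\mu_0$ is a maximizer with full support. By Lemma 6, $M$ is of negative type, and by Steps 1–3 (or (R6) if $n=1$) it is a round sphere. $\square$

**Proof of Theorem 2.** (i)$\Rightarrow$(ii) holds because $\mu_0$ has full support, (ii)$\Rightarrow$(iii) is Lemma 6, (iii)$\Rightarrow$(iv) was just proved, and (iv)$\Rightarrow$(i) is Proposition 5. Proposition 5 also contains the value of $\operatorname{xt}(M)$ and the description of the maximizers. $\square$

## 13. Complete manifolds of negative type with unique minimizing geodesics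

**Proof of Theorem 3.** Let $M$ be complete, connected and of negative type.

**Step 1 (separate the compact alternative).** If some pair of distinct points is joined by two minimizing geodesics, $M$ is compact by Proposition 10, hence a round sphere by Section 12. From now on assume that any two distinct points are joined by exactly one minimizing geodesic.

**Step 2 (identify $M$ with a closed subset of $T_pM$).** The purpose is to compare $M$ with the domain of minimizing geodesics. Fix $p$, let $c=c_p:U_pM\to(0,\infty]$ be the cut time, and let
$$\Omega=\{tu:u\in U_pM,\ 0\le t\le c(u),\ t<\infty\}\subset T_pM .$$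
By continuity of $c$ (R5), $\Omega$ is closed. The continuous map $\exp_p|_\Omega:\Omega\to M$ is onto by (R1). It is injective: if $w,w'\in\Omega$ have the same image $z$, then $|w|=d(p,z)=|w'|$, and either $z=p$ and $w=w'=0$, or the unique minimizing geodesic from $p$ to $z$ determines the direction. It is proper: since $|w|=d(p,\exp_pw)$ on $\Omega$, the preimage of a compact set is bounded, and it is closed in the closed set $\Omega$. A proper continuous bijection between locally compact Hausdorff spaces is a homeomorphism, so $\exp_p|_\Omega$ is one.

**Step 3 (no geodesic from $p$ has a cut point).** The inverse $M\to T_pM$ is a continuous injection between manifolds of the same dimension $n$. By invariance of domain its image $\Omega$ is open in $T_pM$. If $c(u_0)<\infty$, then $c(u_0)u_0\in\Omega$ while $tu_0\notin\Omega$ for all $t>c(u_0)$, so this point is not interior to $\Omega$, a contradiction. Hence $c\equiv\infty$ and $\Omega=T_pM$.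

**Step 4 (from homeomorphism to diffeomorphism).** All geodesics from $p$ are minimizing for all time, so by (R5) none has a conjugate point, and $\exp_p$ is a local diffeomorphism on $T_pM$. It is bijective by Step 2, hence a diffeomorphism $T_pM\to M$. Since $p$ was arbitrary, this holds for every $p$, and every geodesic is minimizing on its whole length. $\square$
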